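\title{The variety $\mathcal N_3\mathcal A$ is not an indicator for the word problem in Lie algebras}

\begin{abstract}
It was conjectured that a subvariety of $\mathcal N_c^2$, the variety of (nilpotent of class $\le c$)-by-(nilpotent of class $\le c$) Lie algebras over a field of characteristic zero, has decidable word problem if and only if its intersection with $\mathcal N_3\mathcal A$ has. We show that this fails for every $c\ge 2$. We construct a variety $\mathcal V\subseteq\mathcal N_2^2$ with undecidable word problem whose intersection with $\mathcal N_3\mathcal A$ equals $\mathcal N_2^2\cap\mathcal N_3\mathcal A$, and we prove that $\mathcal N_2^2$ and all $\mathcal N_2^2\cap\mathcal N_d\mathcal A$ have decidable word problem. The undecidability comes from encoding a Diophantine set in a quotient of the Weyl algebra by the sum of a right ideal and a left ideal. We also show that every indicator variety must contain $\mathcal A\mathcal N_2$, so that no $\mathcal N_d\mathcal A$ can take the place of $\mathcal N_3\mathcal A$.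
\end{abstract}

\section{Introduction}\label{sec:intro}

All algebras in this paper are Lie algebras over a fixed field $K$ of characteristic zero. We assume that the elements of $K$ can be given as finite data and that the field operations and equality in $K$ are decidable, so that algorithmic questions about algebras over $K$ make sense; $K=\mathbb Q$ is an example.

A \emph{variety} is the class of all algebras that satisfy a given set of identities. For varieties $\mathcal U,\mathcal W$, the product $\mathcal U\mathcal W$ is the variety of all algebras $L$ that have an ideal $I\in\mathcal U$ with $L/I\in\mathcal W$. We write $\mathcal A$ for the variety of abelian algebras, $\mathcal N_c$ for the variety of nilpotent algebras of class at most $c$, and $\mathcal N_c^2=\mathcal N_c\mathcal N_c$. An algebra is \emph{finitely presented in} $\mathcal U$ if it is the quotient of a finitely generated free algebra of $\mathcal U$ by the ideal generated by finitely many elements. It has \emph{decidable word problem} if an algorithm decides, for any two elements written in the generators, whether they are equal in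 the algebra. The variety $\mathcal U$ has decidable word problem if every algebra finitely presented in $\mathcal U$ has.

In $\mathcal N_c$ the word problem is linear algebra: a finitely generated nilpotent algebra is finite-dimensional, and one computes with a basis and structure constants. Beyond such cases, the property does not pass formally from a variety to a subvariety. If $\mathcal W\subseteq\mathcal U$, then an algebra finitely presented in $\mathcal W$ is presented in $\mathcal U$ by the same relations together with all values of the identities of $\mathcal W$, and these are infinite in number. So one would like to locate the undecidability in one fixed place. A variety $\mathcal I$ is an \emph{indicator variety} for a property $P$ of varieties, within a given class of varieties, if every variety $\mathcal U$ of that class has $P$ if and only if $\mathcal U\cap\mathcal I$ has $P$. The problem that we settle is the following.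

\begin{quote}
\textbf{Conjecture} (\cite[Conjecture 5.2]{survey}). For every $c\ge1$, a subvariety of $\mathcal N_c^2$ has decidable word problem if and only if its intersection with $\mathcal N_3\mathcal A$ has decidable word problem. That is, $\mathcal N_3\mathcal A$ is an indicator variety for decidability of the word problem.
\end{quote}

Write $[a,b,c]=[[a,b],c]$, and so on for longer left-normed commutators, and let $\gamma_1(L)=L$, $\gamma_{i+1}(L)=[\gamma_i(L),L]$, $L'=\gamma_2(L)$. For $c=1$ the conjecture holds trivially, since $\mathcal N_1^2=\mathcal A^2\subseteq\mathcal N_3\mathcal A$. For larger $c$ it can be read as follows. An algebra $L\in\mathcal N_3\mathcal A$ is built from $L/L'$ and the three layers $\gamma_i(L')/\gamma_{i+1}(L')$, $i=1,2,3$, and $L$ acts on these layers by commuting operators. In $\mathcal N_c^2$ the operators come instead from the enveloping algebra of a nilpotent algebra and need not commute. Such enveloping algebras behave algorithmically much like polynomial rings (Section~\ref{sec:membership}), so one may guess that they encode no arithmetic that commuting operators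 cannot encode. This guess is the conjecture.

What the guess misses is a phenomenon that $\mathcal N_d\mathcal A$ cannot contain for any $d$. If $z\in L'$ and $[a,z]=a$, then $a\in L'$ and $a=[a,z,\dots,z]\in\gamma_{d+1}(L')$, so $a=0$ when $L\in\mathcal N_d\mathcal A$. In $\mathcal N_2^2$, on the other hand, the center of a Heisenberg algebra may act as the identity, and then the Weyl algebra acts (Example~\ref{ex:semidirect}). An identity that only constrains elements of the form $[a,z_1,z_2]$ with $z_1,z_2\in L'$ is invisible in $\mathcal N_3\mathcal A$ but constrains all elements on which the Weyl algebra acts. Accordingly, put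
\begin{align*}
\mathcal Z&=\{L:\ [\gamma_3(L),\gamma_3(L),L]=0\},\\
\mathcal V&=\{L\in\mathcal N_2^2:\ [a,z_1,z_2,b,w]=0\ \text{ for all } a,b\in\gamma_3(L),\ z_1,z_2\in L',\ w\in L\}.
\end{align*}
We check in Section~\ref{sec:prelim} that these are varieties and that $\mathcal A\mathcal N_2\subseteq\mathcal Z\subseteq\mathcal V\subseteq\mathcal N_2^2$.

\begin{theorem}\label{thm:main}
\textup{(a)} $\mathcal V\cap\mathcal N_3\mathcal A=\mathcal N_2^2\cap\mathcal N_3\mathcal A$, and this variety has decidable word problem.

\textup{(b)} $\mathcal V$ has undecidable word problem.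
\end{theorem}

Since $\mathcal V\subseteq\mathcal N_2^2\subseteq\mathcal N_c^2$ for $c\ge2$, the ``if'' direction of the conjecture fails for every $c\ge2$, over every field $K$ as above. The decidability in part (a) is the case $d=3$ of the next theorem.

\begin{theorem}\label{thm:decidable}
The variety $\mathcal N_2^2$, and the variety $\mathcal N_2^2\cap\mathcal N_d\mathcal A$ for every $d\ge1$, have decidable word problem.
\end{theorem}

The last result is not needed for the disproof. It shows that the conjecture cannot be repaired by changing the number $3$.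

\begin{theorem}\label{thm:indicator}
Let $c\ge2$ and let $\mathcal I$ be an indicator variety for decidability of the word problem within the class of subvarieties of $\mathcal N_c^2$. Then $\mathcal A\mathcal N_2\subseteq\mathcal I$ and $\mathcal N_2^2\cap\mathcal I\not\subseteq\mathcal Z$. In particular no $\mathcal N_d\mathcal A$ $(d\ge1)$, nor $\mathcal A\mathcal N_2$ itself, is an indicator.
\end{theorem}

Both halves of the disproof concern the same object. For $L\in\mathcal N_2^2$ and $I=\gamma_3(L)$, the bracket induces a map $B\otimes B\to[I,I]$, where $B=I/[I,I]$ is a module over $U=U(L/I)$. In the varieties of Theorem~\ref{thm:decidable}, the relations that fall into $[I,I]$ are described by a $U\otimes U$-submodule of $B\otimes B$ and finitely many further generators under the diagonal action of $U$; membership in such a sum is decidable (Sections~\ref{sec:membership} and~\ref{sec:decidable}). In $\mathcal Z$ and $\mathcal V$, the identity makes certain brackets central, and this turns a tensor product over $K$ into a tensor product over the Weyl algebra, in which a Diophantine set can be encoded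 (Section~\ref{sec:undecidable}). Section~\ref{sec:indicator} proves Theorem~\ref{thm:indicator}.

\section{Conventions and standard facts}\label{sec:prelim}

We write $\mathbb N=\{0,1,2,\dots\}$, and $\varepsilon_i$ for the $i$-th unit vector.

\subsection{The right action of the enveloping algebra}
An associative word in elements of $L$ acts on $L$ from the right by $a\cdot(v_1v_2\cdots v_n)=[a,v_1,\dots,v_n]$. The Jacobi identity takes the two forms
\begin{equation}\label{eq:jacobi}
a\cdot(vw-wv)=[a,[v,w]],\qquad [a,b]\cdot v=[a\cdot v,b]+[a,b\cdot v]\qquad(a,b,v,w\in L).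
\end{equation}
The first says that $L$ is a right module over its enveloping algebra $U(L)$; the submodules are the ideals. If $X\supseteq Y$ and $J$ are ideals with $[X,J]\subseteq Y$, then $J$ acts trivially on $X/Y$, so $X/Y$ is a right $U(L/J)$-module. If $L$ is generated by $x_1,\dots,x_n$, then $U(L)$ is spanned by the words in the $x_i$, and $\gamma_k(L)$ is spanned by the left-normed commutators of length at least $k$ in the $x_i$.

We use the Poincar\'e--Birkhoff--Witt theorem (PBW): for an ordered basis of a Lie algebra $G$, the ordered monomials in the basis form a basis of $U(G)$. In particular $G\subseteq U(G)$, and $U(H)\subseteq U(G)$ for a subalgebra $H$. For an ideal $J$ of $G$, the kernel of $U(G)\to U(G/J)$ is $U(G)J$. Further, $U(G\oplus G)=U(G)\otimes U(G)$, with $(g,g')$ corresponding to $g\otimes1+1\otimes g'$. The enveloping algebra of the free Lie algebra on $t_1,\dots,t_k$ is the free associative algebra $K\langle t_1,\dots,t_k\rangle$.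

\subsection{The varieties}
An ideal $I$ satisfies $L/I\in\mathcal N_c$ exactly when $I\supseteq\gamma_{c+1}(L)$, and varieties are closed under subalgebras. Hence $L\in\mathcal U\mathcal N_c$ if and only if $\gamma_{c+1}(L)\in\mathcal U$. As $\mathcal A=\mathcal N_1$, this gives
\[
L\in\mathcal N_2^2\iff\gamma_3(\gamma_3(L))=0,\qquad
L\in\mathcal N_d\mathcal A\iff\gamma_{d+1}(L')=0,
\]
\[
L\in\mathcal A\mathcal N_2\iff[\gamma_3(L),\gamma_3(L)]=0 .
\]
The spaces $\gamma_3(L)$ and $L'$ are spanned by the values of $[t_1,t_2,t_3]$ and $[t_1,t_2]$, and the conditions defining $\mathcal Z$ and $\mathcal V$ are linear in each argument. So they are equivalent to identities, obtained by substituting these commutators in distinct variables, and $\mathcal Z,\mathcal V$ are varieties. The inclusion $\mathcal A\mathcal N_2\subseteq\mathcal Z$ is immediate. If $L\in\mathcal Z$, then $\gamma_3(\gamma_3(L))\subseteq[\gamma_3(L),\gamma_3(L),L]=0$, and $[a,z_1,z_2,b,w]=0$ because $[a,z_1,z_2]$ and $b$ lie in $\gamma_3(L)$; thus $\mathcal Z\subseteq\mathcal V$.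

\begin{proof}[Proof of the equality in Theorem~\ref{thm:main}(a)]
Let $L\in\mathcal N_2^2\cap\mathcal N_3\mathcal A$, $a,b\in\gamma_3(L)\subseteq L'$ and $z_1,z_2\in L'$. Then $[a,z_1,z_2,b]\in\gamma_4(L')=0$, so $L\in\mathcal V$. The other inclusion holds because $\mathcal V\subseteq\mathcal N_2^2$.
\end{proof}

\subsection{The Heisenberg and Weyl algebras}\label{sub:weyl}
Fix $r\ge1$. Let $\mathfrak h$ be the Heisenberg algebra with basis $x_i,y_i$ $(0\le i\le r)$ and $z$, where $[y_i,x_j]=\delta_{ij}z$ and all other brackets of basis elements, up to skew symmetry, are $0$. It is nilpotent of class $2$. The \emph{Weyl algebra} is $A=U(\mathfrak h)/(z-1)$. In $A$ we have $y_ix_j-x_jy_i=\delta_{ij}$, and by PBW the monomials $x^\alpha y^\beta$ form a basis. A right $A$-module is the same as a right $\mathfrak h$-module on which $z$ acts as $1$.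

The algebra $A$ acts on the left on $K[x]=K[x_0,\dots,x_r]$, with $x_i$ acting by multiplication and $y_i$ as $\partial_i=\partial/\partial x_i$; we write $u(g)$ for the result. The map
\[
\mathrm{ev}\colon A\to K[x],\qquad u\mapsto u(1),
\]
sends $x^\alpha$ to $x^\alpha$ and $x^\alpha y^\beta$ to $0$ for $\beta\ne0$, so it is onto with kernel $\sum_iAy_i$. The elements $\theta_i=x_iy_i$ commute, and $\theta_i(x^\kappa)=\kappa_ix^\kappa$. Hence for a polynomial $p\in\mathbb Z[k_0,\dots,k_r]$ the element $p(\theta)\in A$ is defined and
\begin{equation}\label{eq:eigen}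
p(\theta)(x^\kappa)=p(\kappa)\,x^\kappa\qquad(\kappa\in\mathbb N^{r+1}).
\end{equation}

\begin{example}\label{ex:semidirect}
Let $L=\mathfrak h\oplus A$ be the semidirect product of $\mathfrak h$ with the right regular module $A$ as an abelian ideal. Since $L/A\cong\mathfrak h$ has class $2$, we have $\gamma_3(L)\subseteq A$, so $L\in\mathcal A\mathcal N_2$. Since $z\in L'$ acts on $A$ as $1$, we have $A\subseteq L'$ and $\gamma_{d+1}(L')\supseteq[A,z,\dots,z]=A\ne0$. Therefore $\mathcal A\mathcal N_2\not\subseteq\mathcal N_d\mathcal A$ for every $d\ge1$.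
\end{example}

\subsection{Algorithms}
To decide equality it suffices to decide whether a given Lie polynomial in the generators represents $0$. The definition asks for one algorithm for each algebra. So an algorithm may use finitely many fixed elements attached to the algebra, even if we only prove that they exist; they are finite data because the elements of $K$ are. We use this freedom throughout Sections~\ref{sec:membership} and~\ref{sec:decidable}. Computations in a free Lie algebra are done inside the free associative algebra, whose homogeneous components are finite-dimensional, by linear algebra over $K$.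

\section{Encoding a Diophantine set}\label{sec:undecidable}

By the Matiyasevich--Robinson--Davis--Putnam theorem, every recursively enumerable subset of $\mathbb N$ is a projection of the set of natural zeros of an integer polynomial. So we can fix $r\ge1$ and $p\in\mathbb Z[k_0,\dots,k_r]$ such that
\[
S=\{m\in\mathbb N:\ p(\kappa)=0\text{ for some }\kappa\in\mathbb N^{r+1}\text{ with }\kappa_0=m\}
\]
is not recursive. Adding dummy variables does not change $S$, so $r$ may be taken as large as we like. The constructions below make sense for any $p$; non-recursiveness is used only at the very end.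

\subsection{The set $S$ inside $K[x]$}
Formula \eqref{eq:eigen} detects the zeros of $p$: the vector $e_\kappa=p(\theta)(x^\kappa)=p(\kappa)x^\kappa$ vanishes exactly when $p(\kappa)=0$. To obtain the projection $S$ we must forget the coordinates $\kappa_1,\dots,\kappa_r$, that is, identify $e_\kappa$ with $e_{\kappa+\varepsilon_i}$ for $i\ge1$. This is done by a finitely generated right ideal. Put
\[
\mathfrak a=\sum_{i=1}^r p(\theta)(1-x_i)A\subseteq A,\qquad W=\sum_{i=1}^r p(\theta)\bigl((1-x_i)K[x]\bigr)\subseteq K[x].
\]
For $u\in A$ and $g\in K[x]$ we have $\bigl(p(\theta)(1-x_i)u\bigr)(g)=p(\theta)\bigl((1-x_i)u(g)\bigr)$. Hence $v(g)\in W$ for all $v\in\mathfrak a$, $g\in K[x]$, and $\mathrm{ev}(\mathfrak a)=W$. The space $W$ is spanned by the differences $e_\kappa-e_{\kappa+\varepsilon_i}$, $i\ge1$.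

\begin{example}\label{ex:even}
Let $r=1$ and $p=k_0-2k_1$, so that $S$ is the set of even numbers. Modulo $W$,
\[
m\,x_0^m\equiv(m-2)\,x_0^mx_1\equiv(m-4)\,x_0^mx_1^2\equiv\cdots .
\]
If $m$ is even, one term of the chain is $0$, so $p(\theta)(x_0^m)=m\,x_0^m\in W$. If $m$ is odd, the linear form that sends $x_0^mx_1^b$ to $1/(m-2b)$ and all other monomials to $0$ has the value $1$ on every term of the chain. It vanishes on $W$, so $p(\theta)(x_0^m)\notin W$.
\end{example}

The general case is the same argument.

\begin{lemma}\label{lem:dioph}
For $m\in\mathbb N$ we have $p(\theta)(x_0^m)\in W$ if and only if $m\in S$.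
\end{lemma}

\begin{proof}
Lowering the coordinates $\kappa_1,\dots,\kappa_r$ one step at a time gives $e_\kappa\equiv e_{(\kappa_0,0,\dots,0)}=p(\theta)(x_0^{\kappa_0})$ modulo $W$. If $m\in S$, take $\kappa$ with $\kappa_0=m$ and $p(\kappa)=0$; then $p(\theta)(x_0^m)\equiv e_\kappa=0$.

Let $m\notin S$. Then $p(\kappa)$ is a non-zero integer whenever $\kappa_0=m$, and it is invertible in $K$ because $K$ has characteristic $0$. Let $\lambda\colon K[x]\to K$ be linear with $\lambda(x^\kappa)=1/p(\kappa)$ if $\kappa_0=m$ and $\lambda(x^\kappa)=0$ otherwise. Then $\lambda(e_\kappa)$ is $1$ or $0$ according as $\kappa_0=m$ or not. So $\lambda(e_\kappa-e_{\kappa+\varepsilon_i})=0$ for $i\ge1$, that is, $\lambda(W)=0$, while $\lambda(p(\theta)(x_0^m))=1$.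
\end{proof}

In characteristic $\ell>0$ the value $p(\kappa)\in K$ depends only on $\kappa$ modulo $\ell$, and the set encoded in this way is periodic.

Through $\mathrm{ev}$, Lemma~\ref{lem:dioph} says that $p(\theta)x_0^m\in\mathfrak a+\sum_iAy_i$ if and only if $m\in S$. So membership in the sum of a finitely generated right ideal and a finitely generated left ideal of $A$ is undecidable, although membership in a right ideal alone is decidable (apply Lemma~\ref{lem:membership}(a) below to its preimage in $U(\mathfrak h)$). The task is to make both ideals appear in one finitely presented Lie algebra.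

\subsection{The presentation}
A right ideal is easy to impose: if $f$ generates a right $A$-module inside $L$, then a relation $f\cdot v=0$ implies $f\cdot vu=0$ for all $u$. The left ideal $\sum Ay_i$ needs a second generator $q$ with $[q,y_i]=0$. By \eqref{eq:jacobi},
\[
[f\cdot uy_i,q]=[f\cdot u,q]\cdot y_i-[f\cdot u,[q,y_i]]=[f\cdot u,q]\cdot y_i ,
\]
so the map $u\mapsto[f\cdot u,q]$ kills $Ay_i$ as soon as all the brackets $[f\cdot u,q]$ are central. These are infinitely many conditions, and they will be supplied by an identity of the variety. For the identity to apply, $q$ must lie in $\gamma_3(L)$, which we arrange by making $q$ an eigenvector of $z$. The eigenvalue is forced: if $[q,z]=\mu q$, then $[f\cdot u,q]\cdot z=(1+\mu)[f\cdot u,q]$, and a non-zero central element requires $\mu=-1$.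

Write $p(\theta)$ as a fixed linear combination of words in the letters $x_i,y_i$. The \emph{presentation $\Pi$} has generators $x_i,y_i$ $(0\le i\le r)$, $f$, $q$ and, with the abbreviation $z=[y_0,x_0]$, the relations
\begin{itemize}
\item[(R1)] $[x_i,x_j]=[y_i,y_j]=0$, $\ [y_i,x_j]=0$ for $i\ne j$, $\ [y_i,x_i]=z$, $\ [z,x_i]=[z,y_i]=0$;
\item[(R2)] $[f,z]=f$, $\ [q,z]=-q$;
\item[(R3)] $[q,y_i]=0$ for all $i$;
\item[(R4)] $f\cdot p(\theta)(1-x_i)=0$ for $1\le i\le r$.
\end{itemize}
The test elements are $w_m=[f\cdot p(\theta)x_0^m,\,q]$, $m\in\mathbb N$.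

Let $L$ be an algebra in which $\Pi$ holds. By (R1) there is a homomorphism $\mathfrak h\to L$, so $L$ is a right $U(\mathfrak h)$-module. Since $z$ is central in $U(\mathfrak h)$ and $f\cdot z=f$, we get $f\cdot uz=f\cdot zu=f\cdot u$; thus $z$ acts on $f\cdot U(\mathfrak h)$ as $1$. So $f\cdot u$ is defined for $u\in A$, and $(f\cdot u)\cdot v=f\cdot uv$. By (R2), $f=[f,z]$ and $q=-[q,z]$ lie in $[L,L']\subseteq\gamma_3(L)$; as $\gamma_3(L)$ is an ideal, $f\cdot u\in\gamma_3(L)$ for all $u\in A$.

In Example~\ref{ex:even}, assume that all $[f\cdot u,q]$ are central and compute $w_2$. Acting by $x_0^2$ on (R4) gives $f\cdot p(\theta)x_0^2=f\cdot p(\theta)x_0^2x_1$. In $A$,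
\[
(x_0y_0-2x_1y_1)\,x_0^2x_1=(x_0^3x_1y_0+2x_0^2x_1)-(2x_0^2x_1^2y_1+2x_0^2x_1)=x_0^3x_1\,y_0-2x_0^2x_1^2\,y_1 .
\]
The terms without $y$ cancel because $p(2,1)=0$, the rest lies in $Ay_0+Ay_1$, and so $w_2=0$.

\begin{proposition}\label{prop:undecidable}
Let $\mathcal U\supseteq\mathcal Z$ be a variety and let $L$ be the algebra presented by $\Pi$ in $\mathcal U$. Suppose that
\begin{equation}\label{eq:star}
[f\cdot u,\,b,\,w]=0\qquad\text{for all }u\in A,\ b\in\gamma_3(L),\ w\in L .
\end{equation}
Then $w_m=0$ in $L$ if and only if $m\in S$. Hence $L$ has undecidable word problem.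
\end{proposition}

\begin{proof}
\emph{If $m\in S$, then $w_m=0$.} Let $\beta\colon A\to L$, $\beta(u)=[f\cdot u,q]$. By \eqref{eq:jacobi}, by \eqref{eq:star} with $b=q$, $w=y_i$, and by (R3),
\[
\beta(uy_i)=[f\cdot u,q]\cdot y_i-[f\cdot u,[q,y_i]]=0 .
\]
By (R4), $f\cdot\mathfrak a=0$, so $\beta(\mathfrak a)=0$. If $m\in S$, then $\mathrm{ev}(p(\theta)x_0^m)\in W=\mathrm{ev}(\mathfrak a)$ by Lemma~\ref{lem:dioph}, so $p(\theta)x_0^m\in\mathfrak a+\sum_iAy_i$, and $w_m=\beta(p(\theta)x_0^m)=0$.

\emph{If $m\notin S$, then $w_m\neq0$.} We construct an algebra $L_0\in\mathcal Z$ that satisfies $\Pi$ and in which $[f\cdot u,q]$ is the class of $u(1)$ in $K[x]/W$. For $h\in\mathfrak h$ let $\bar h$ be its image in $A$, so $\bar z=1$. Let $P=A/\mathfrak a$, a right $A$-module and hence a right $\mathfrak h$-module, and let $f=1+\mathfrak a$. Let $Q=K[x]$ with $g\cdot h=-\bar h(g)$. This is a right $\mathfrak h$-module, because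
\[
(g\cdot h)\cdot h'-(g\cdot h')\cdot h=(\bar h'\bar h-\bar h\bar h')(g)=-\overline{[h,h']}(g)=g\cdot[h,h'].
\]
Let $q=1\in Q$ and $C=K[x]/W$. For $a=u+\mathfrak a\in P$ and $g\in Q$ put $\langle a,g\rangle=u(g)+W\in C$; this is well defined because $\mathfrak a$ maps $K[x]$ into $W$. (In other words, $C=P\otimes_AK[x]$ and $\langle a,g\rangle=a\otimes g$.) The pairing is invariant:
\begin{equation}\label{eq:invariant}
\langle a\cdot h,g\rangle+\langle a,g\cdot h\rangle=(u\bar h)(g)-u(\bar h(g))+W=0 .
\end{equation}
Let $L_0=\mathfrak h\oplus P\oplus Q\oplus C$ with the alternating bracket for which $\mathfrak h$ is a subalgebra, $[a,h]=a\cdot h$ for $a\in P\oplus Q$ and $h\in\mathfrak h$, $[a,g]=\langle a,g\rangle$ for $a\in P$ and $g\in Q$, $[P,P]=[Q,Q]=0$, and $C$ is central. The Jacobi expression $[[a,b],c]+[[b,c],a]+[[c,a],b]$ is trilinear and alternating, so it suffices to check unordered triples of elements of the four summands.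
\begin{itemize}
\item One element in $C$: every term contains a bracket with a central element.
\item Three elements in $\mathfrak h$: $\mathfrak h$ is a Lie algebra.
\item $h,h'\in\mathfrak h$, $a\in P$ or $a\in Q$: the expression is $-a\cdot[h,h']-(a\cdot h')\cdot h+(a\cdot h)\cdot h'=0$ by the module axiom.
\item $h\in\mathfrak h$ and $a,a'$ both in $P$, or both in $Q$: the term $[[a,a'],h]$ is $[0,h]$, and the other two lie in $[P,P]=0$ or $[Q,Q]=0$.
\item $a\in P$, $g\in Q$, $h\in\mathfrak h$: the expression is $0-\langle a,g\cdot h\rangle-\langle a\cdot h,g\rangle=0$ by \eqref{eq:invariant}.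
\item Three elements in $P\cup Q$: the inner brackets lie in $C$, which is central.
\end{itemize}
So $L_0$ is a Lie algebra. Since $L_0/(P+Q+C)\cong\mathfrak h$ has class $2$, we have $\gamma_3(L_0)\subseteq P+Q+C$, so $[\gamma_3(L_0),\gamma_3(L_0)]\subseteq C$ is central and $L_0\in\mathcal Z\subseteq\mathcal U$. The relations hold in $L_0$: (R1) holds in $\mathfrak h$; (R2) holds since $f\cdot z=f$ and $q\cdot z=-q$; (R3) holds since $q\cdot y_i=-\partial_i1=0$; (R4) holds since $f\cdot p(\theta)(1-x_i)$ is the class of an element of $\mathfrak a$. Hence there is a homomorphism $L\to L_0$ that respects the generators. It maps $w_m$ to $\langle p(\theta)x_0^m+\mathfrak a,1\rangle=p(\theta)(x_0^m)+W$, which is non-zero for $m\notin S$ by Lemma~\ref{lem:dioph}.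

Finally, $m\mapsto w_m$ is computable, so an algorithm for the word problem of $L$ would decide membership in $S$.
\end{proof}

The two hypotheses play opposite roles. Condition \eqref{eq:star} says that $\mathcal U$ is small enough to force $w_m=0$ for $m\in S$, and $\mathcal U\supseteq\mathcal Z$ says that $\mathcal U$ is large enough to contain $L_0$.

\begin{corollary}\label{cor:ZV}
The varieties $\mathcal Z$ and $\mathcal V$ have undecidable word problem. In particular, Theorem~\ref{thm:main}(b) holds.
\end{corollary}

\begin{proof}
We verify \eqref{eq:star}. In $\mathcal Z$ it holds because $f\cdot u$ and $b$ lie in $\gamma_3(L)$. In $\mathcal V$ we write $f\cdot u=[f\cdot u,z,z]$ with $f\cdot u\in\gamma_3(L)$ and $z\in L'$; the defining identity of $\mathcal V$ gives $[f\cdot u,b,w]=[f\cdot u,z,z,b,w]=0$.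
\end{proof}

\begin{remark}
Without \eqref{eq:star} the encoding breaks down. For the algebra presented by $\Pi$ in $\mathcal N_2^2$, the map to $L_0$ still shows that $\{m:w_m=0\}\subseteq S$. This set is recursive by Theorem~\ref{thm:decidable} and $S$ is not, so $w_m\ne0$ for infinitely many $m\in S$.
\end{remark}

\section{A membership problem in enveloping algebras}\label{sec:membership}

The decidability proof reduces the word problem to the following lemma. Part (a) is division with remainder by a suitable finite generating set of a submodule. Part (b) allows, in addition, finitely many generators over a smaller ring; it will be applied to the diagonal subalgebra of $N\oplus N$.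

\begin{lemma}\label{lem:membership}
Let $G$ be a finite-dimensional nilpotent Lie algebra, $H$ a subalgebra, $T$ a right submodule of $U(G)^m$, and $s_1,\dots,s_k\in U(G)^m$.

\textup{(a)} There are $\tau_1,\dots,\tau_h\in T$ and an algorithm which, given $v\in U(G)^m$, decides whether $v\in T$ and, if so, finds $u_i\in U(G)$ with $v=\sum_i\tau_iu_i$.

\textup{(b)} Membership in $T+\sum_js_jU(H)$ is decidable.
\end{lemma}

The difficulty in (b) is that $T+\sum s_jU(H)$ is only a $U(H)$-module, and $U(G)^m$ has infinite rank over $U(H)$ when $H\neq G$. The remedy is to reduce modulo $T$ in such a way that a fixed $U(H)$-submodule $Y$ of finite rank, containing the $s_j$, is preserved, and then to work inside $Y$.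

\begin{example}
Let $G$ be abelian with basis $g_1,g_2$ and $H=Kg_1$, so $U(G)=K[g_1,g_2]$ and $U(H)=K[g_1]$. Let $T$ be the ideal generated by $g_1g_2-1$ and $s_1=g_2$. Replacing $g_1g_2$ by $1$ reduces every $v$ to a unique combination $\mathrm{nf}(v)$ of the powers $g_1^a$ and $g_2^b$, and this never raises the degree in $g_2$. So $Y=K[g_1]\oplus g_2K[g_1]$ is preserved, and $v\in T+g_2K[g_1]$ forces $\mathrm{nf}(v)\in Y$. Inside $Y$ we must test membership in the $K[g_1]$-module $(T\cap Y)+g_2K[g_1]$; it contains $g_2$ and $g_2g_1-(g_1g_2-1)=1$, so it is all of $Y$. Thus $v\in T+g_2K[g_1]$ if and only if $\mathrm{nf}(v)$ contains no $g_2^b$ with $b\ge2$.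
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:membership}]
\emph{The basis.} A proper subalgebra $G_0$ of a nilpotent algebra $G_1$ is properly contained in its normalizer: if $i$ is largest with $\gamma_i(G_1)\not\subseteq G_0$, then $[\gamma_i(G_1),G_0]\subseteq\gamma_{i+1}(G_1)\subseteq G_0$. Start from $0$ and adjoin one normalizing element at a time, first inside $H$ and then inside $G$. This gives a basis $g_1,\dots,g_d$ of $G$ such that each $G_i=\langle g_1,\dots,g_i\rangle$ is a subalgebra, $G_{i-1}$ is an ideal of $G_i$, and $G_s=H$ for $s=\dim H$. Thus $[g_j,g_i]\in G_{j-1}$ for $i<j$. This is the only use of nilpotency.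

\emph{The order on exponents.} Write $\alpha\in\mathbb N^d$ as $(\alpha',\alpha'')$ with $\alpha'=(\alpha_1,\dots,\alpha_s)$ and $\alpha''=(\alpha_{s+1},\dots,\alpha_d)$. By the lexicographic order we mean comparison at the largest index where two vectors differ. Order the $\alpha''$ first by total degree and then lexicographically, and order the $\alpha'$ lexicographically. Let $\alpha\prec\beta$ if $\alpha''<\beta''$, or $\alpha''=\beta''$ and $\alpha'<\beta'$. This is a well-order, and it is invariant under translation by elements of $\mathbb N^d$. It is compatible with the bracket: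
\begin{equation}\label{eq:compat}
\text{if $g_k$ occurs in $[g_j,g_i]$, $i<j$, then }\varepsilon_k\prec\varepsilon_i+\varepsilon_j .
\end{equation}
Indeed $k<j$. If $j\le s$, both $''$-parts vanish and the $'$-parts are compared at index $j$. If $i\le s<j$, then either $k\le s$ and the $''$-parts have degrees $0<1$, or $s<k<j$ and the $''$-parts $\varepsilon_k,\varepsilon_j$ have equal degree and are compared at index $j$. If $s<i<j$, the $''$-part has degree at most $1$ on the left and degree $2$ on the right.

Let $g^\alpha=g_d^{\alpha_d}\cdots g_1^{\alpha_1}$; these form a PBW basis of $U(G)$, with the letters from $H$ on the right. We claim that a word in the $g_i$ with exponent vector $\alpha$ equals $g^\alpha$ plus a combination of $g^\beta$ with $\beta\prec\alpha$. Use induction on $\alpha$ and, for fixed $\alpha$, on the number of pairs of letters in the wrong order. Interchanging two adjacent letters $g_ig_j$ with $i<j$ removes one such pair and adds a combination of words with exponent vectors $\alpha-\varepsilon_i-\varepsilon_j+\varepsilon_k$, which precede $\alpha$ by \eqref{eq:compat} and translation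 invariance. This procedure also computes products in the basis $g^\alpha$.

\emph{The order on monomials.} Let $e_1,\dots,e_m$ be the standard basis of $U(G)^m$. Order the monomials $e_ig^\alpha$, identified with pairs $(i,\alpha)$, by comparing first $\alpha''$, then $i$, then $\alpha'$. This is a well-order, invariant under translation of $\alpha$, and for fixed $i$ it is the order $\prec$. For $v\ne0$ let $\operatorname{Exp}(v)$ be the largest monomial occurring in $v$. By the claim, $e_ig^\alpha g^\beta$ is $e_ig^{\alpha+\beta}$ plus smaller monomials, so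
\[
\operatorname{Exp}(vg^\beta)=\operatorname{Exp}(v)+\beta,\quad\text{with the same leading coefficient.}
\]

(a) The set $\mathcal E=\{\operatorname{Exp}(t):0\ne t\in T\}$ is closed under adding elements of $\mathbb N^d$. Dickson's lemma says that a subset of $\mathbb N^d$ has only finitely many minimal elements for the componentwise order. Applied for each $i$, it gives $\tau_1,\dots,\tau_h\in T$ with leading coefficient $1$ and $\mathcal E=\bigcup_i(\operatorname{Exp}(\tau_i)+\mathbb N^d)$. With these fixed, membership of a monomial in $\mathcal E$ is decidable. Given $v$, take the largest monomial of $v$ that lies in $\mathcal E$ and cancel it by subtracting a scalar multiple of some $\tau_ig^\beta$ with this leading monomial. Larger monomials are not changed, so the largest monomial of $v$ in $\mathcal E$ strictly decreases, and repeating the step terminates. The result $\mathrm{nf}(v)$ has no monomial in $\mathcal E$, all its monomials are at most $\operatorname{Exp}(v)$, and $v-\mathrm{nf}(v)=\sum\tau_iu_i$ with explicit $u_i$. If two elements without monomials in $\mathcal E$ are congruent modulo $T$,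 their difference is an element of $T$ without monomials in $\mathcal E$, hence $0$. So $\mathrm{nf}(v)$ depends only on $v+T$, and $\mathrm{nf}(v)=0$ if and only if $v\in T$.

(b) We may assume that $k\ge1$ and all $s_j\neq0$. Compare pairs $(\alpha'',i)$ first by $\alpha''$ and then by $i$, and let $\hat e$ be the largest pair occurring in the $s_j$. Only finitely many pairs are at most $\hat e$; this is why the $\alpha''$ are ordered first by degree. Let $Y$ be the span of the monomials $e_ig^\alpha$ with $(\alpha'',i)\le\hat e$. Since $g^\alpha=g^{(0,\alpha'')}g^{(\alpha',0)}$ and the $g^{(\alpha',0)}$ form a basis of $U(H)$,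
\[
Y=\bigoplus_{(\alpha'',i)\le\hat e}e_ig^{(0,\alpha'')}\,U(H)
\]
is a free right $U(H)$-module of finite rank, and the coordinates of an element of $Y$ can be read off from its monomials. It contains all $s_j$. It is spanned by an initial segment of the monomial order, so $v\in Y$ implies $\mathrm{nf}(v)\in Y$. Let $D=(T\cap Y)+\sum_js_jU(H)$, a right $U(H)$-submodule of $Y$. By (a) for the nilpotent algebra $H$, membership of elements of $Y$ in $D$ is decidable. It remains to show
\[
v\in T+\sum_js_jU(H)\iff\mathrm{nf}(v)\in Y\text{ and }\mathrm{nf}(v)\in D .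
\]
The implication $\Leftarrow$ holds since $v-\mathrm{nf}(v)\in T$. Conversely, let $v=t+y$ with $t\in T$ and $y=\sum s_ju_j$, $u_j\in U(H)$. Then $y\in Y$, so $\mathrm{nf}(v)=\mathrm{nf}(y)\in Y$, and $\mathrm{nf}(v)-y\in T\cap Y$.
\end{proof}

Part (a) shows in particular that every submodule of $U(G)^m$ is finitely generated. Hence $U(G)$ is right Noetherian: every submodule of a finitely generated right $U(G)$-module is finitely generated.

\section{The word problem in $\mathcal N_2^2$ and $\mathcal N_2^2\cap\mathcal N_d\mathcal A$}\label{sec:decidable}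

\subsection{Three layers}
Let $\mathfrak F$ be the free Lie algebra on $x_1,\dots,x_n$ and $J=\gamma_3(\mathfrak F)$. Then $F=\mathfrak F/\gamma_3(J)$ is the free algebra of $\mathcal N_2^2$ on the $x_i$. Put
\[
I=\gamma_3(F)=J/\gamma_3(J),\quad I'=[I,I],\quad M=F',\quad N=F/I,\quad U=U(N),\quad B=I/I'.
\]
The algebra $N$ is free nilpotent of class $2$, with basis $x_i$ and $[x_i,x_j]$, $i<j$; so $U$ is right Noetherian. As $\gamma_3(I)=0$, the ideal $I$ acts trivially on $B$ and on $I'$, and these are right $U$-modules. We write $u\mapsto\bar u$ for the map $K\langle x_1,\dots,x_n\rangle=U(\mathfrak F)\to U$. Let $a_1,\dots,a_l$ be the left-normed commutators of length $3$ in the $x_i$. Then $I=\sum_ja_j\cdot U(F)$, so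
\[
\varphi\colon U^l\to B,\qquad e_ju\mapsto(a_j+I')\cdot u,
\]
is a surjective homomorphism of right $U$-modules.

To test whether an element lies in an ideal $R$ of $F$ we descend through the layers $F/I$, $I/I'$ and $I'$. The first is finite-dimensional and the second is a finitely generated $U$-module, so linear algebra and Lemma~\ref{lem:membership}(a) suffice. For the third we have no finite generating set over $U$, and we describe it through $B\otimes B$, which is finitely generated over the larger ring $U\otimes U$.

Let $\pi\colon B\otimes B\to I'$, $b\otimes b'\mapsto[b,b']$. It is well defined since $[I',I]=0$, and it is onto. Let $\Delta\colon U\to U\otimes U$ be the homomorphism with $\Delta(x)=x\otimes1+1\otimes x$ for $x\in N$. The second identity in \eqref{eq:jacobi} says that $\pi(y\Delta(x))=\pi(y)\cdot x$, hence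
\[
\pi(y\,\Delta(u))=\pi(y)\cdot u\qquad(y\in B\otimes B,\ u\in U).
\]
Let $\sigma$ be the flip $b\otimes b'\mapsto b'\otimes b$ and $\operatorname{alt}(y)=y-\sigma(y)$. Then $\operatorname{alt}^2=2\operatorname{alt}$. Since each $\Delta(x)$ is symmetric, $\sigma$ and $\operatorname{alt}$ commute with the action of $\Delta(U)$.

\begin{lemma}\label{lem:kernel}
$\ker\pi=\ker\operatorname{alt}$.
\end{lemma}

\begin{proof}
By the Shirshov--Witt theorem, every subalgebra of a free Lie algebra is free. Let $E$ be an ordered free generating set of $J$. In the grading of $J$ by degree in $E$, $\gamma_k(J)$ is the sum of the components of degree at least $k$. So the image of $E$ is a basis of $B=J/\gamma_2(J)$, and the brackets $[e,e']$ with $e<e'$ form a basis of $I'=\gamma_2(J)/\gamma_3(J)$. For $y=\sum c_{e,e'}\,e\otimes e'$ we get $\pi(y)=\sum_{e<e'}(c_{e,e'}-c_{e',e})[e,e']$, which vanishes exactly when $\sigma(y)=y$.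
\end{proof}

\subsection{The algorithm}
Consider the following condition on an ideal $R$ of $F$.
\begin{itemize}
\item[(D)] There are a $\sigma$-invariant right $U\otimes U$-submodule $T\subseteq B\otimes B$ and finitely many $s_j\in B\otimes B$ with $R\cap I'=\pi\bigl(T+\sum_js_j\Delta(U)\bigr)$.
\end{itemize}

\begin{proposition}\label{prop:algorithm}
If $R$ satisfies \textup{(D)}, then $F/R$ has decidable word problem.
\end{proposition}

\begin{proof}
The input is a Lie polynomial $w\in\mathfrak F$, and the question is whether its image in $F$ lies in $R$. For elements of $\mathfrak F$ we write $w\in R$, and so on, to mean that the image lies there.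

\emph{Step 1: the layer $F/I$.} Fix Lie polynomials $\rho_1,\dots,\rho_t\in R$ whose images form a basis of $(R+I)/I\subseteq N$. The image of $w$ in $N$ is its part of degree at most $2$. Decide by linear algebra whether it lies in $(R+I)/I$. If not, answer ``no''. Otherwise subtract a combination of the $\rho_i$ to get $w_1\in J$ with $w\in R\iff w_1\in R$.

\emph{Step 2: the layer $I/I'$.} Write $w_1$ as a combination of left-normed commutators of length at least $3$, that is, $w_1=\sum_ja_j\cdot u_j$ with $u_j\in K\langle x\rangle$. The image of $w_1$ in $B$ is $\varphi(\bar u_1,\dots,\bar u_l)$. Let $D_1=\varphi^{-1}\bigl(((R\cap I)+I')/I'\bigr)$, a right submodule of $U^l$, and fix $\tau_i\in D_1$ as in Lemma~\ref{lem:membership}(a). Fix also Lie polynomials $\delta_i\in J$ with $\delta_i\in R$ whose images in $B$ are $\varphi(\tau_i)$. Decide whether $(\bar u_j)\in D_1$. If not, then $w_1\notin R$; answer ``no''. Otherwise find $c_i\in U$ with $(\bar u_j)=\sum\tau_ic_i$, lift them to $\tilde c_i\in K\langle x\rangle$ (each PBW monomial in the $x_i$, $[x_i,x_j]$ has an evident lift), and put $w_2=w_1-\sum\delta_i\cdot\tilde c_i$.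 The image of $w_2$ in $B$ is $\varphi(\bar u_j)-\sum\varphi(\tau_i)c_i=0$. So $w_2\in[J,J]$, and $w\in R\iff w_2\in R\cap I'$.

\emph{Step 3: passing to tensors.} The graded subspace $[J,J]$ of $\mathfrak F$ is spanned by the elements $[a_i\cdot u,a_j\cdot v]$ with words $u,v$, finitely many in each degree. By linear algebra write $w_2=\sum_h\mu_h[a_{i_h}\cdot u_h,a_{j_h}\cdot v_h]$ with $\mu_h\in K$, and put
\[
y=\sum_h\mu_h\,e_{i_h}\bar u_h\otimes e_{j_h}\bar v_h\in U^l\otimes U^l=(U\otimes U)^{l^2},\qquad\bar y=(\varphi\otimes\varphi)(y).
\]
The image of $w_2$ in $F$ is $\pi(\bar y)$.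

\emph{Step 4: the layer $I'$.} By (D), $\pi(\bar y)\in R$ if and only if $\bar y\in T+\sum s_j\Delta(U)+\ker\pi$. The summand $\ker\pi$ consists of the symmetric tensors and is not of a form covered by Lemma~\ref{lem:membership}. We remove it by antisymmetrizing, and this is where the $\sigma$-invariance of $T$ is needed. We claim that
\begin{equation}\label{eq:alt}
\pi(\bar y)\in R\cap I'\iff\operatorname{alt}(\bar y)\in T+\sum_j\operatorname{alt}(s_j)\Delta(U).
\end{equation}
If $\pi(\bar y)=\pi\bigl(t+\sum s_j\Delta(u_j)\bigr)$ with $t\in T$, then Lemma~\ref{lem:kernel} gives $\operatorname{alt}(\bar y)=\operatorname{alt}(t)+\sum\operatorname{alt}(s_j)\Delta(u_j)$, and $\operatorname{alt}(t)=t-\sigma(t)\in T$. Conversely, let $\operatorname{alt}(\bar y)=t+\sum\operatorname{alt}(s_j)\Delta(u_j)$ with $t\in T$. Applying $\operatorname{alt}$ gives $2\operatorname{alt}(\bar y)=\operatorname{alt}(t)+2\sum\operatorname{alt}(s_j)\Delta(u_j)$. Since $2$ is invertible in $K$, this says $\operatorname{alt}\bigl(\bar y-\tfrac12t-\sum s_j\Delta(u_j)\bigr)=0$, and Lemma~\ref{lem:kernel} and (D) give $\pi(\bar y)=\pi\bigl(\tfrac12t+\sum s_j\Delta(u_j)\bigr)\in R\cap I'$.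

The map $\varphi\otimes\varphi$ is onto, is $U\otimes U$-linear, and commutes with the flips. Let $\tilde T=(\varphi\otimes\varphi)^{-1}(T)$ and fix $\tilde s_j$ with $(\varphi\otimes\varphi)(\tilde s_j)=s_j$. Since $\tilde T$ is the full preimage of $T$, \eqref{eq:alt} says that $w_2\in R$ if and only if $\operatorname{alt}(y)\in\tilde T+\sum_j\operatorname{alt}(\tilde s_j)\Delta(U)$. Now $U\otimes U=U(N\oplus N)$, the algebra $N\oplus N$ is nilpotent and finite-dimensional, and $\Delta(U)=U(H)$ for the diagonal subalgebra $H=\{(x,x):x\in N\}$. So the condition is decidable by Lemma~\ref{lem:membership}(b).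
\end{proof}

\subsection{Finiteness of the relations in the bottom layer}
The free algebra of $\mathcal N_2^2\cap\mathcal N_d\mathcal A$ on the $x_i$ is $F/\gamma_{d+1}(M)$. So every algebra finitely presented in one of the varieties of Theorem~\ref{thm:decidable} has the form $F/R$ with $R=R_0+\Gamma$, where $R_0$ is the ideal generated by finitely many elements $r_1,\dots,r_k$, and $\Gamma=0$ or $\Gamma=\gamma_{d+1}(M)$. Note that $\Gamma\subseteq[M,M]\subseteq\gamma_4(F)\subseteq I$. We must verify (D).

For ideals $X,X'\subseteq I$ with images $\bar X,\bar X'$ in $B$, the space $\bar X\otimes\bar X'$ is a $U\otimes U$-submodule of $B\otimes B$, and $\pi(\bar X\otimes\bar X')=[X,X']$ because $[I',I]=0$. So the part of $R$ that consists of such commutators $[X,X']$ can be absorbed in $T$, and we have to show that the rest is finitely generated over $U$. We treat $R_0$ and $\Gamma$ separately.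

\begin{lemma}\label{lem:A}
Let $R_1=R_0\cap I$. The right $U$-module $R_1/[R_1,I]$ is finitely generated.
\end{lemma}

\begin{proof}
The natural finitely generated $U$-module is $R_0/[R_0,I]$: the ideal $I$ acts on it trivially and the $r_i$ generate it. Since $[R_0,I]\subseteq R_0\cap I=R_1$, its submodule $R_1/[R_0,I]$ is finitely generated by Noetherianity. It remains to show that $[R_0,I]/[R_1,I]$ is finitely generated.

The space $R_0/R_1$ embeds in the finite-dimensional $N$. After adding finitely many elements of $R_0$ to the list we may assume that $R_0=\sum_iKr_i+R_1$. Let $D=\sum_{i,j}[r_i,a_j]\cdot U(F)+[R_1,I]$, an ideal contained in $[R_0,I]$. We show by induction on the length of a word $u$ in the generators that $[r,a_j\cdot u]\in D$ for all $r\in R_0$ and all $j$. As $[R_1,I]\subseteq D$, it suffices to take $r=r_i$. For the empty word this is the definition of $D$. For a generator $x$, \eqref{eq:jacobi} gives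
\[
[r_i,a_j\cdot ux]=[r_i,a_j\cdot u]\cdot x-[[r_i,x],a_j\cdot u],
\]
and both terms lie in $D$ by induction, since $D$ is an ideal and $[r_i,x]\in R_0$. The elements $a_j\cdot u$ span $I$, so $[R_0,I]=D$, and $[R_0,I]/[R_1,I]$ is generated by the elements $[r_i,a_j]$.
\end{proof}

Now let $\Gamma=\gamma_{d+1}(M)$. We need a sum $\Gamma_0$ of commutators $[X,X']$ inside $\Gamma$ that is large enough for $\Gamma/\Gamma_0$ to be finitely generated. For $d=1$ we can take $\Gamma_0=I'$: it lies in $\Gamma=[M,M]$, and $\Gamma/I'$ is a submodule of $B$. In general we filter $I$ by the lower central series of $M$. Put $I_1=I$, $I_i=\gamma_i(M)$ for $i\ge2$, and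
\[
\Phi_n=\sum_{i+j=n,\ i,j\ge1}[I_i,I_j]\quad(n\ge2),\qquad\Gamma_0=\Phi_{d+1}.
\]

\begin{lemma}\label{lem:B}
$\Gamma_0$ is an ideal contained in $\Gamma\cap I'$, and $\Gamma/\Gamma_0$ is a finitely generated right $U$-module.
\end{lemma}

\begin{proof}
The $I_i$ are ideals of $F$, and
\[
I_{i+1}\subseteq I_i\subseteq\gamma_i(M),\qquad[I_i,M]\subseteq I_{i+1}.
\]
For $i\ge2$ this is the definition; for $i=1$ it follows from $[M,M]\subseteq\gamma_4(F)\subseteq I\subseteq M$. Hence each $\Phi_n$ is an ideal contained in $\gamma_n(M)\cap I'$, which proves the first claim. Also $\Phi_{n+1}\subseteq\Phi_n$ for $n\ge2$, by lowering an index that is at least $2$, and the second identity in \eqref{eq:jacobi} gives $[[I_i,I_j],M]\subseteq[I_{i+1},I_j]+[I_i,I_{j+1}]$, that is,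
\begin{equation}\label{eq:phi}
[\Phi_n,M]\subseteq\Phi_{n+1}.
\end{equation}
Since $[\Gamma,I]=[I_{d+1},I_1]\subseteq\Phi_{d+2}\subseteq\Gamma_0$, the quotient $\Gamma/\Gamma_0$ is a $U$-module.

Let $\zeta_1,\dots,\zeta_t\in M$ span $M$ modulo $I$. Then $\Gamma$ is spanned by the commutators $[f_1,\dots,f_{d+1}]$ with each $f_i\in\{\zeta_1,\dots,\zeta_t\}\cup I$. Suppose that, for some $i\ge2$, both $f_i$ and $c=[f_1,\dots,f_{i-1}]$ lie in $I$. Then $c\in I_{i-1}$ (for $i=2$ by assumption, for $i\geq 3$ since $c\in\gamma_{i-1}(M)$), so $[c,f_i]\in[I_{i-1},I_1]\subseteq\Phi_i$, and the remaining $d+1-i$ brackets move it into $\Phi_{d+1}=\Gamma_0$ by \eqref{eq:phi}. For $i\ge3$ the condition $c\in I$ is automatic, as $c\in I_{i-1}\subseteq I$. So modulo $\Gamma_0$ only the commutators with $f_3,\dots,f_{d+1}$ among the $\zeta$'s and at most one of $f_1,f_2$ in $I$ remain. These are the finitely many $[\zeta_{\alpha_1},\dots,\zeta_{\alpha_{d+1}}]$ and, up to sign, the elements $a\cdot\zeta$ with $a\in I$ and $\zeta=\zeta_{\alpha_2}\cdots\zeta_{\alpha_{d+1}}$ one of finitely many words.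

The elements $a\cdot\zeta$ are infinite in number, but modulo $\Gamma_0$ the word $\zeta$ commutes with the action of $F$. Let $a\in I$ and let $x$ be a generator of $F$. Moving $x$ in $a\cdot x\zeta$ to the right past $\zeta_{\alpha_i}$ changes the element by
\[
[b,[x,\zeta_{\alpha_i}]]\cdot\zeta_{\alpha_{i+1}}\cdots\zeta_{\alpha_{d+1}},\qquad b=a\cdot\zeta_{\alpha_2}\cdots\zeta_{\alpha_{i-1}}\in I_{i-1},
\]
by the first identity in \eqref{eq:jacobi}. Here $[x,\zeta_{\alpha_i}]\in\gamma_3(F)=I_1$, so $[b,[x,\zeta_{\alpha_i}]]\in\Phi_i$, and the change lies in $\Phi_{d+1}=\Gamma_0$ by \eqref{eq:phi}. Thus $a\cdot x\zeta\equiv a\cdot\zeta x$ modulo $\Gamma_0$. By induction on the length of a word $u$ we get $(a_j\cdot u)\cdot\zeta\equiv(a_j\cdot\zeta)\cdot u$: indeed $(a_j\cdot u)\cdot x\zeta\equiv((a_j\cdot u)\cdot\zeta)\cdot x\equiv(a_j\cdot\zeta)\cdot ux$, the last step because $\Gamma_0$ is an ideal. So $\Gamma/\Gamma_0$ is generated by the elements $[\zeta_{\alpha_1},\dots,\zeta_{\alpha_{d+1}}]$ and $a_j\cdot\zeta$.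
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:decidable}]
If $\Gamma=0$, put $\Gamma_0=0$. Since $\Gamma\subseteq I$, the modular law gives $R\cap I=R_1+\Gamma$. Let $X=[R\cap I,I]+\Gamma_0$, an ideal contained in $R\cap I'$. The quotient $(R\cap I)/X$ is a right $U$-module and is the sum of the images of $R_1/[R_1,I]$ and $\Gamma/\Gamma_0$, so it is finitely generated by Lemmas~\ref{lem:A} and~\ref{lem:B}. By Noetherianity so is its submodule $(R\cap I')/X$: there are $t_j$ with $R\cap I'=X+\sum_jt_j\cdot U$. Choose $s_j\in B\otimes B$ with $\pi(s_j)=t_j$. Let $\bar R$ and $\bar I_i$ be the images of $R\cap I$ and $I_i$ in $B$, and put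
\[
T=\bar R\otimes B+B\otimes\bar R+\sum_{i+j=d+1}\bar I_i\otimes\bar I_j ,
\]
without the last sum if $\Gamma=0$. This is a $\sigma$-invariant $U\otimes U$-submodule with $\pi(T)=X$, and $\pi(s_j\Delta(U))=t_j\cdot U$. So $R$ satisfies (D), and Proposition~\ref{prop:algorithm} applies.
\end{proof}

With $d=3$ this completes the proof of Theorem~\ref{thm:main}(a), and with Corollary~\ref{cor:ZV} the conjecture is disproved.

\begin{remark}
For $\mathcal Z$ the ideal of identities is $[I',F]=\pi\bigl(\sum_i(B\otimes B)\Delta(x_i)\bigr)$, which is described through the diagonal action alone. By Corollary~\ref{cor:ZV} and Proposition~\ref{prop:algorithm}, the kernel of the map from $F$ onto the algebra presented by $\Pi$ in $\mathcal Z$ does not satisfy (D).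
\end{remark}

\section{What an indicator must contain}\label{sec:indicator}

The variety $\mathcal V$ was built from the identity $[a,z_1,z_2,b]=0$ of $\mathcal N_3\mathcal A$, weakened to ``is central''. It worked because every $f\cdot u$ has the form $[a,z,z]$. To treat an arbitrary $\mathcal I\not\supseteq\mathcal A\mathcal N_2$, we start from an identity $g$ of $\mathcal I$ that fails in $\mathcal A\mathcal N_2$ and show that every $f\cdot u$ is obtained from values of $g$. This takes two steps: we write $g$ as the action of an associative polynomial $h$ that survives in the enveloping algebra of a free nilpotent algebra of class $2$, and we specialize $h$ to a non-zero element of the Weyl algebra, which is a simple ring.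

Recall that in characteristic $0$ every variety is defined by multilinear identities: an identity is equivalent to its multihomogeneous components because $K$ is infinite, and each of these is equivalent to its full linearization because factorials are invertible.

\begin{lemma}\label{lem:h}
Let $g(t_1,\dots,t_k)$, $k\ge3$, be a multilinear Lie polynomial that is not an identity of $\mathcal A\mathcal N_2$. Let $N_1$ be the free nilpotent algebra of class $2$ on $t_2,\dots,t_k$. After renumbering the variables, there is $h\in K\langle t_2,\dots,t_k\rangle$ with non-zero image in $U(N_1)$ such that in every Lie algebra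
\begin{equation}\label{eq:gh}
g(c,c_2,\dots,c_k)=c\cdot h(c_2,\dots,c_k).
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathfrak F$ be the free Lie algebra on $t_1,\dots,t_k$, $J=\gamma_3(\mathfrak F)$ and $N=\mathfrak F/J$. Then $g\in J$, and $g\notin[J,J]$ because $\mathfrak F/[J,J]$ is free in $\mathcal A\mathcal N_2$. Let $\omega=\bigoplus_it_iK\langle t\rangle$ be the augmentation ideal of $U(\mathfrak F)=K\langle t\rangle$ and $\mathfrak r=U(\mathfrak F)J$ the kernel of $U(\mathfrak F)\to U(N)$. We first show that $J\cap\omega\mathfrak r=[J,J]$.

Extend a basis of $J$ to a basis of $\mathfrak F$, ordered so that the elements of $J$ come last. By PBW, $U(\mathfrak F)=\bigoplus_bb\,U(J)$, where $b$ runs over the ordered monomials in the added basis elements, including $b=1$. Let $\omega(J)=U(J)J$ be the augmentation ideal of $U(J)$. The ideal $\omega$ is spanned by all PBW monomials other than $1$, so $\omega=\omega(J)\oplus\bigoplus_{b\ne1}b\,U(J)$. Further $\omega(J)^2=\omega(J)U(J)J=\omega(J)J$. Therefore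
\[
\omega\mathfrak r=\omega U(\mathfrak F)J=\omega J=\omega(J)^2\oplus\bigoplus_{b\ne1}b\,\omega(J),
\]
and, as $J\subseteq U(J)$ lies in the summand $b=1$, we get $J\cap\omega\mathfrak r=J\cap\omega(J)^2$. This contains $[J,J]$, since $[a,a']=aa'-a'a$. Conversely, the homomorphism from $U(J)$ to the symmetric algebra $U(J/[J,J])$ maps $\omega(J)^2$ into degrees at least $2$ and maps $J$ to degree $1$ with kernel $[J,J]$. So $J\cap\omega(J)^2=[J,J]$.

Hence $g\notin\omega\mathfrak r=\bigoplus_it_i\mathfrak r$. Write $g=\sum_it_ih_i$ in $K\langle t\rangle$. Some $h_i$ is not in $\mathfrak r$; renumber so that $i=1$ and put $h=h_1$. As $g$ is multilinear, $h\in K\langle t_2,\dots,t_k\rangle$. The subalgebra of $N$ generated by $t_2,\dots,t_k$ is $N_1$, and $U(N_1)\subseteq U(N)$, so $h$ has non-zero image in $U(N_1)$.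

A multilinear Lie monomial containing $t_1$ is, up to sign, $[c,c']$ with $t_1$ in $c$, and $[c,c']=c\cdot c'$ with $c'$ expanded as an associative polynomial, by the first identity in \eqref{eq:jacobi}. By induction on the degree, $g=\sum_\pi\mu_\pi[t_1,t_{\pi(2)},\dots,t_{\pi(k)}]$ with $\mu_\pi\in K$ and $\pi$ running over the permutations of $2,\dots,k$. In the associative expansion of $[t_1,t_{\pi(2)},\dots,t_{\pi(k)}]$ the only monomial beginning with $t_1$ is $t_1t_{\pi(2)}\cdots t_{\pi(k)}$, because in $[c,t]=ct-tc$ the monomials of $tc$ begin with $t\ne t_1$. So $h=\sum_\pi\mu_\pi t_{\pi(2)}\cdots t_{\pi(k)}$, which is \eqref{eq:gh}.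
\end{proof}

\begin{lemma}\label{lem:weyl}
Let $h\in K\langle t_2,\dots,t_k\rangle$ have non-zero image in $U(N_1)$, and let $r\ge k$. There are $n_2,\dots,n_k\in\mathfrak h$ and finitely many $u_i,v_i\in A$ with $1=\sum_iu_i\,h(n_2,\dots,n_k)\,v_i$ in $A$.
\end{lemma}

\begin{proof}
The algebra $N_1$ has a basis consisting of the $t_i$ and the central elements $z_{ij}=[t_i,t_j]$, $i<j$. By PBW the image of $h$ in $U(N_1)$ is $\sum_bc_b(z_{ij})\,t^b$, where $t^b$ are the ordered monomials in the $t_i$, the $c_b$ are polynomials, and some $c_b\ne0$. We choose the $n_i$ so that the $z_{ij}$ specialize to prescribed scalars. For a skew-symmetric matrix $(\nu_{ij})_{2\le i,j\le k}$ over $K$ put $n_i=y_i-\tfrac12\sum_{j=2}^k\nu_{ij}x_j$. Then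
\[
[n_i,n_j]=-\tfrac12\nu_{ji}[y_i,x_i]-\tfrac12\nu_{ij}[x_j,y_j]=\tfrac12\nu_{ij}z+\tfrac12\nu_{ij}z=\nu_{ij}z .
\]
Since $\mathfrak h$ has class $2$, $t_i\mapsto n_i$ defines a homomorphism $N_1\to\mathfrak h$, hence $U(N_1)\to A$, under which $z_{ij}\mapsto\nu_{ij}$. So $h(n_2,\dots,n_k)=\sum_bc_b(\nu_{ij})\,n^b$ in $A$. Replacing $y_i$ by $n_i$ for $2\le i\le k$ gives another basis of $\mathfrak h$ containing $z$. By PBW the ordered monomials in the basis elements other than $z$ form a basis of $U(\mathfrak h)$ over $K[z]$, hence a basis of $A$; in particular the $n^b$ are linearly independent in $A$. As $K$ is infinite, we can choose the $\nu_{ij}$, $i<j$, with some $c_b(\nu_{ij})\ne0$, and then $h(n_2,\dots,n_k)\ne0$.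

Finally, $A$ is simple in characteristic $0$: the commutators $[y_i,x^\alpha y^\beta]=\alpha_ix^{\alpha-\varepsilon_i}y^\beta$ and $[x^\alpha y^\beta,x_i]=\beta_ix^\alpha y^{\beta-\varepsilon_i}$ act as partial derivatives on the basis, they preserve two-sided ideals, and they take a non-zero element to a non-zero scalar in finitely many steps. So the ideal generated by $h(n_2,\dots,n_k)$ contains $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:indicator}]
We use one principle twice: if $\mathcal I$ is an indicator and $\mathcal U\subseteq\mathcal N_2^2$ is a variety with $\mathcal U\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$, then $\mathcal U$ has decidable word problem. Indeed, $\mathcal U$ and $\mathcal N_2^2$ are subvarieties of $\mathcal N_c^2$; by Theorem~\ref{thm:decidable} and the indicator property $\mathcal N_2^2\cap\mathcal I=\mathcal U\cap\mathcal I$ has decidable word problem, and then so has $\mathcal U$.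

\emph{$\mathcal N_2^2\cap\mathcal I\not\subseteq\mathcal Z$.} Otherwise $\mathcal Z\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$, and $\mathcal Z$ would have decidable word problem, contrary to Corollary~\ref{cor:ZV}.

\emph{$\mathcal A\mathcal N_2\subseteq\mathcal I$.} Suppose not. Then some multilinear identity $g(t_1,\dots,t_k)$ of $\mathcal I$ fails in $\mathcal A\mathcal N_2$. If $k\le2$, then $g$ is a non-zero multiple of $t_1$ or of $[t_1,t_2]$, so $\mathcal I\subseteq\mathcal A$, and we replace $g$ by $[t_1,t_2,t_3]$, which holds in $\mathcal I$ and fails in the algebra of Example~\ref{ex:semidirect}. So let $k\ge3$, and put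
\[
\mathcal V_g=\{L\in\mathcal N_2^2:\ [g(c_1,\dots,c_k),b,w]=0\ \text{ for all }c_i,w\in L,\ b\in\gamma_3(L)\}.
\]
This is a variety, for the same reason as $\mathcal V$. We have $\mathcal V_g\cap\mathcal I=\mathcal N_2^2\cap\mathcal I$ since $g$ vanishes in $\mathcal I$, and $\mathcal Z\subseteq\mathcal V_g$ since the values of $g$ lie in $\gamma_k(L)\subseteq\gamma_3(L)$. By the principle it suffices to show that $\mathcal V_g$ has undecidable word problem.

Take $r\ge k$ in $\Pi$, and let $L$ be presented by $\Pi$ in $\mathcal V_g$. We verify \eqref{eq:star}. Take $h$ from Lemma~\ref{lem:h} and $n_j,u_i,v_i$ from Lemma~\ref{lem:weyl}, and denote the images of the $n_j$ in $L$ by the same letters. For $u\in A$, \eqref{eq:gh} gives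
\[
f\cdot u=\sum_i\bigl((f\cdot u_i)\cdot h(n_2,\dots,n_k)\bigr)\cdot v_iu=\sum_ig(f\cdot u_i,n_2,\dots,n_k)\cdot v_iu .
\]
So $f\cdot u$ is a combination of elements $X\cdot v$ with $X$ a value of $g$ and $v$ a word in the $x_i,y_i$. We show by induction on the length of $v$ that $[X\cdot v,b]$ is central for all $b\in\gamma_3(L)$. For the empty word this is the defining identity of $\mathcal V_g$. For a letter $x$,
\[
[X\cdot vx,b]=[X\cdot v,b]\cdot x-[X\cdot v,b\cdot x].
\]
By induction the first term is $0$, and the second is central because $b\cdot x\in\gamma_3(L)$. (This step is why \eqref{eq:star} and the identity of $\mathcal V_g$ are stated for all $b\in\gamma_3(L)$ and not only for $q$.) Thus \eqref{eq:star} holds, and Proposition~\ref{prop:undecidable} shows that $\mathcal V_g$ has undecidable word problem, a contradiction.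

Finally, $\mathcal N_d\mathcal A$ is not an indicator since $\mathcal A\mathcal N_2\not\subseteq\mathcal N_d\mathcal A$ by Example~\ref{ex:semidirect}, and $\mathcal A\mathcal N_2$ is not an indicator since $\mathcal A\mathcal N_2\subseteq\mathcal Z$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Algorithmic Problems in Varieties},
\texttt{http://www.math.vanderbilt.edu/\textasciitilde msapir/ftp/pub/survey/survey.pdf}.

\end{thebibliography}
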